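# Borel ideals: conv below a restriction, or an $F_\sigma$ ideal above

## 1. Fin × Fin lies above conv, and so does every ideal caught by countably many null sequences

**Definition (ideals).** An ideal on a countable set $S$ is a family of subsets of $S$ that is closed under subsets and finite unions, contains all finite subsets of $S$, and does not contain $S$. For an ideal $\mathcal I$, a set $X$ is $\mathcal I$-positive if $X\notin\mathcal I$, and then $\mathcal I\restriction X=\{A\cap X:A\in\mathcal I\}$ is an ideal on $X$. It consists of the members of $\mathcal I$ that are subsets of $X$.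

We identify subsets of $\omega$ with characteristic functions, so an ideal on $\omega$ is a subset of the Cantor space $2^\omega$, and it makes sense to call it Borel, analytic, or $F_\sigma$. We write $n=\{0,\dots,n-1\}$, and $A\subseteq^*B$ means that $A\setminus B$ is finite. Ideals on other countable sets are transported to $\omega$ by a bijection whenever convenient.

**Definition (Katětov order).** For ideals $\mathcal I$ on $S$ and $\mathcal J$ on $T$, write $\mathcal I\le_K\mathcal J$, or $\mathcal J\ge_K\mathcal I$, if there is $f:T\to S$ with $f^{-1}[A]\in\mathcal J$ for every $A\in\mathcal I$. The order is transitive (compose the maps). If $\mathcal J\subseteq\mathcal J'$ are ideals on $T$ and $\mathcal J\ge_K\mathcal I$, then $\mathcal J'\ge_K\mathcal I$ by the same map.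

**Definition (conv).** The ideal conv lives on $\mathbb Q\cap[0,1]$ and is generated by the ranges of sequences in $\mathbb Q\cap[0,1]$ that converge in $[0,1]$.

A set belongs to conv exactly when it has finitely many accumulation points in $[0,1]$. A finite union of ranges of convergent sequences has finitely many. Conversely, if $C$ is infinite with accumulation points $z_1,\dots,z_l$, assign each point of $C$ to a nearest $z_j$; each part is finite or has $z_j$ as its only accumulation point, so it is the range of a sequence converging to $z_j$, or finite. Thus $\{\frac1{n+1}:n\in\omega\}\in\mathrm{conv}$, and $\mathbb Q\cap[0,1]\notin\mathrm{conv}$. Since preimages commute with unions, to check that $f$ witnesses $\mathcal I\ge_K\mathrm{conv}$ it suffices to check $f^{-1}[C]\in\mathcal I$ when $C$ is the range of one convergent sequence.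

We study a conjecture from "Ramsey Type Properties Of Ideals": if $\mathcal I$ is a Borel ideal on $\omega$, then either there is an $\mathcal I$-positive $X$ with $\mathcal I\restriction X\ge_K\mathrm{conv}$, or some $F_\sigma$ ideal contains $\mathcal I$. In plain words: a Borel notion of smallness can be enlarged to one of the simplest possible kind, unless the notion of a convergent sequence is present somewhere below it.

**The model case.** Let $\mathrm{Fin}\times\mathrm{Fin}$ be the ideal of all $A\subseteq\omega\times\omega$ such that $\{m:(n,m)\in A\}$ is finite for all but finitely many $n$. We show by hand that $\mathrm{Fin}\times\mathrm{Fin}\ge_K\mathrm{conv}$. Send $(n,i)$ to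
$$q_{n,i}=\frac1{n+2}+\frac1{i+2}\Bigl(\frac1{n+1}-\frac1{n+2}\Bigr).$$
The point $q_{n,i}$ lies strictly between $\frac1{n+2}$ and $\frac1{n+1}$, so the map is injective, and $q_{n,i}\to\frac1{n+2}$ as $i\to\infty$. Let $C$ be the range of a sequence converging to $y$. If $C$ contains $q_{n,i}$ for infinitely many $i$, then $\frac1{n+2}$ is an accumulation point of $C$, so $y=\frac1{n+2}$. This happens for at most one $n$. So the preimage of $C$ has at most one infinite column, and it is in $\mathrm{Fin}\times\mathrm{Fin}$.

What made this work is that columns are small, and a set that escapes to later and later columns is small. Here is the general notion.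

**Definition (null sequence).** Let $\mathcal I$ be an ideal on $\omega$. A decreasing sequence $\bar U=(U_n)_{n\in\omega}$ of subsets of $\omega$ is null (more precisely $\mathcal I$-null) if every $A\subseteq\omega$ with $A\subseteq^*U_n$ for all $n$ belongs to $\mathcal I$. Let $\mathcal N$ be the set of null sequences. An ultrafilter $\mathcal U$ contains $\bar U$ if $U_n\in\mathcal U$ for all $n$.

The constant sequence $\emptyset$ is null. For $\mathrm{Fin}\times\mathrm{Fin}$, the constant sequence with value the column $\{n\}\times\omega$ is null, and so is $U_n=[n,\infty)\times\omega$: if $A\subseteq^*U_n$ for all $n$, then all columns of $A$ are finite. For conv and $z\in[0,1]$, the sequence $U_n=\mathbb Q\cap[0,1]\cap(z-\frac1{n+1},z+\frac1{n+1})$ is null.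

A free ultrafilter is an ultrafilter containing all cofinite sets. We use freely that a family of sets all of whose finite intersections are infinite extends to a free ultrafilter, and that in a compact Hausdorff space every function has a limit along an ultrafilter.

**Lemma 1.** Let $\mathcal I$ be an ideal on $\omega$ and let $(E_i)_{i\in\omega}$ be subsets of $\omega$. Call $A\subseteq\omega$ decided if for every $i$ either $A\subseteq^*E_i$ or $A\cap E_i$ is finite. If every infinite decided set is in $\mathcal I$, then $\mathcal I\ge_K\mathrm{conv}$.

*Proof.* We code membership in the $E_i$ by ternary digits, so that convergence forces decidedness. Put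
$$f(x)=\sum_{i\le x}2\cdot3^{-i-1}\,1_{E_i}(x)+3^{-x-2}.$$
This is a rational in $[0,1]$. Its terminating ternary expansion has digits in $\{0,2\}$ in places $1,\dots,x+1$, and its only digit $1$ is in place $x+2$. Terminating expansions are unique among terminating expansions, so $f(x)$ determines $x$ and $f$ is injective.

Let $C$ be the range of a sequence converging to $z$, and let $A=f^{-1}[C]$. If $A$ is finite, it is in $\mathcal I$. Let $A$ be infinite. For every $\epsilon>0$ the set $C\setminus(z-\epsilon,z+\epsilon)$ is finite, and $f$ is injective, so $f(x)\to z$ as $x\to\infty$ in $A$.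

Fix $i$. Suppose $x,x'\ge i$ and the expansions of $f(x),f(x')$ differ in one of the first $i+1$ places. Let $j\le i+1$ be the first place where they differ. The digits there are $0$ and $2$, and the contributions of the later places lie in $[0,3^{-j})$. So $|f(x)-f(x')|>2\cdot3^{-j}-3^{-j}=3^{-j}\ge3^{-i-1}$. Since $f$ converges along $A$, all but finitely many $x\in A$ have the same first $i+1$ digits, in particular the same value $1_{E_i}(x)$. Thus $A$ is decided, and $A\in\mathcal I$. $\square$

**Proposition 2 (the easy case).** Let $\mathcal I$ be an ideal on $\omega$ and suppose that there is a countable $\mathcal N_0\subseteq\mathcal N$ such that every free ultrafilter contains some $\bar U\in\mathcal N_0$. Then $\mathcal I\ge_K\mathrm{conv}$.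

*Proof.* Let $(E_i)$ enumerate all terms of all sequences in $\mathcal N_0$, and let $A$ be infinite and decided. Take a free ultrafilter $\mathcal U$ with $A\in\mathcal U$, and $\bar U\in\mathcal N_0$ contained in $\mathcal U$. For each $n$ the set $A\cap U_n$ is in $\mathcal U$, so it is infinite, and as $A$ is decided, $A\subseteq^*U_n$. By nullness $A\in\mathcal I$. Apply Lemma 1. $\square$

This covers $\mathrm{Fin}\times\mathrm{Fin}$: a free ultrafilter that contains no column contains every $[n,\infty)\times\omega$. A localized version will be needed later.

**Lemma 3.** Let $X\notin\mathcal I$ and $h:X\to\omega$ be such that $h^{-1}(n)\in\mathcal I$ for all $n$, and such that $A\in\mathcal I$ whenever $A\subseteq X$ and all $A\cap h^{-1}(n)$ are finite. Then $\mathcal I\restriction X\ge_K\mathrm{Fin}\times\mathrm{Fin}$ and $\mathcal I\restriction X\ge_K\mathrm{conv}$.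

*Proof.* If $x$ is the $i$-th element of $h^{-1}(n)$, map $x$ to $(n,i)$. The preimage of a set in $\mathrm{Fin}\times\mathrm{Fin}$ is contained in the union of finitely many fibers of $h$ and a set that meets each fiber in a finite set. So it is in $\mathcal I$. The second claim follows from $\mathrm{Fin}\times\mathrm{Fin}\ge_K\mathrm{conv}$ by transitivity. $\square$

**What changes in general?** Proposition 2 needs no definability. Its hypothesis can fail in two ways.

1. Some free ultrafilter contains no null sequence at all. Then we shall have to find an $F_\sigma$ ideal.
2. Every free ultrafilter contains a null sequence, but no countable set of null sequences suffices.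

The second way occurs already for conv. Let $\bar U$ be conv-null and let $K(\bar U)$ be the set of points that are accumulation points of every $U_n$. This set is finite: if $z_0,z_1,\dots$ were distinct members, we could choose $a_k\in U_k$ distinct, with $|a_k-z_{j(k)}|<2^{-k}$, where $j$ takes each value infinitely often; then $A=\{a_k:k\in\omega\}$ satisfies $A\subseteq^*U_n$ for all $n$ and accumulates at every $z_j$, so $A\notin\mathrm{conv}$, a contradiction. A free ultrafilter that converges to $z$ and contains $\bar U$ forces $z\in K(\bar U)$. So countably many null sequences catch only ultrafilters converging to countably many points. Of course $\mathrm{conv}\ge_K\mathrm{conv}$ all the same. The task is to manage uncountably many null sequences by countably many sets.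

## 2. $F_\sigma$ ideals and positive pseudo-intersections

A lower semicontinuous submeasure is a map $\varphi:\mathcal P(\omega)\to[0,\infty]$ with $\varphi(\emptyset)=0$ that is monotone, subadditive, and satisfies $\varphi(A)=\lim_n\varphi(A\cap n)$. Mazur (1991): every $F_\sigma$ ideal is $\{A:\varphi(A)<\infty\}$ for some lower semicontinuous submeasure $\varphi$ that is finite on finite sets. For example, $\varphi(A)=|A|$ gives the ideal Fin of finite sets, and $\varphi(A)=\sum_{n\in A}\frac1{n+1}$ gives another $F_\sigma$ ideal.

**Lemma 4.** Let $\mathcal J$ be an $F_\sigma$ ideal on $\omega$, let $\mathcal U$ be a free ultrafilter disjoint from $\mathcal J$, and let $(U_n)$ be a decreasing sequence of members of $\mathcal U$. Then there is $A\notin\mathcal J$ with $A\subseteq^*U_n$ for all $n$.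

*Proof.* Write $\mathcal J=\{A:\varphi(A)<\infty\}$. As $U_n\notin\mathcal J$, we have $\varphi(U_n)=\infty$, and lower semicontinuity gives a finite $F_n\subseteq U_n$ with $\varphi(F_n)\ge n$. Let $A=\bigcup_nF_n$. Then $\varphi(A)=\infty$, and $A\setminus U_n\subseteq\bigcup_{k<n}F_k$ is finite. $\square$

A free ultrafilter disjoint from $\mathcal J$ always exists: extend the dual filter $\{\omega\setminus A:A\in\mathcal J\}$.

**Proposition 5.** If $\mathcal J$ is an $F_\sigma$ ideal, then $\mathcal J\not\ge_K\mathrm{conv}$.

*Proof.* Let $f:\omega\to\mathbb Q\cap[0,1]$. Take a free ultrafilter $\mathcal U$ disjoint from $\mathcal J$, let $z=\mathcal U\text{-}\lim f$, and let $U_n=\{x:|f(x)-z|<\frac1{n+1}\}\in\mathcal U$. Lemma 4 gives $A\notin\mathcal J$ with $A\subseteq^*U_n$ for all $n$. So $f$ converges to $z$ along $A$, and $f[A]\in\mathrm{conv}$. But $f^{-1}[f[A]]\supseteq A$ is not in $\mathcal J$. $\square$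

Hence neither conv nor $\mathrm{Fin}\times\mathrm{Fin}$ is contained in an $F_\sigma$ ideal. Still, the "or" of the conjecture is not exclusive. On a disjoint union $S_0\sqcup S_1$ of two countably infinite sets, let $A\in\mathcal I$ iff $A\cap S_0$ is finite and $A\cap S_1$ belongs to a copy of $\mathrm{Fin}\times\mathrm{Fin}$ on $S_1$. Then $\mathcal I\restriction S_1\ge_K\mathrm{conv}$, and $\mathcal I$ is contained in the $F_\sigma$ ideal $\{A:A\cap S_0\text{ is finite}\}$.

## 3. The trichotomy for analytic ideals

**Theorem 6.** Let $\mathcal I$ be an analytic (in particular, Borel) ideal on $\omega$. Then at least one of the following holds: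

- (i) $\mathcal I\ge_K\mathrm{conv}$;
- (ii) there is an $\mathcal I$-positive $X$ with $\mathcal I\restriction X\ge_K\mathrm{Fin}\times\mathrm{Fin}$ (and then also $\mathcal I\restriction X\ge_K\mathrm{conv}$);
- (iii) $\mathcal I$ is contained in an $F_\sigma$ ideal.

**Corollary 7.** The conjecture is true: if $\mathcal I$ is a Borel ideal on $\omega$, then either there is an $\mathcal I$-positive $X$ with $\mathcal I\restriction X\ge_K\mathrm{conv}$, or there is an $F_\sigma$ ideal containing $\mathcal I$. (In case (i) take $X=\omega$.)

**Theorem 8.** An analytic ideal $\mathcal I$ is contained in an $F_\sigma$ ideal iff some free ultrafilter contains no $\mathcal I$-null sequence.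

**Corollary 9.** If $\mathcal I$ is analytic and $\mathcal I\restriction X\not\ge_K\mathrm{Fin}\times\mathrm{Fin}$ for all $\mathcal I$-positive $X$, then exactly one of these holds: $\mathcal I\ge_K\mathrm{conv}$; $\mathcal I$ is contained in an $F_\sigma$ ideal.

**Theorem 10 (passing to a positive set cannot be avoided).** There is a Borel ideal $\mathcal I$ with $\mathcal I\not\ge_K\mathrm{conv}$ which is contained in no $F_\sigma$ ideal.

Everything is proved in ZFC. From here through Section 8, $\mathcal I$ is an analytic ideal on $\omega$. An analytic set is the projection of the set of branches of a tree, so fix a tree $T$ on $2\times\omega$ with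
$$Y\in\mathcal I\iff\exists y\in\omega^\omega\ \forall n\ (Y\restriction n,\,y\restriction n)\in T.\tag{1}$$
We write $(Y,y)\in[T]$ for the condition on the right and say that $y$ certifies $Y\in\mathcal I$. For example, for $\mathcal I=\mathrm{Fin}$ let $(s,t)\in T$ iff $s(i)=0$ for all $i<|s|$ with $i\ge t(0)$; a certificate for $Y$ is any $y$ such that $Y\subseteq y_0$.

We also use the Gale–Stewart theorem: games in $A^\omega$, $A$ an arbitrary set, in which one player's winning set is open are determined. Our games have rules restricting the moves; every player always has a legal move, so this is only a matter of phrasing.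

## 4. A game on an ultrafilter that produces an $F_\sigma$ ideal

Here we treat the first way in which Proposition 2 can fail: a free ultrafilter $\mathcal U$ contains no null sequence. We want countably many closed sets that cover $\mathcal I$ and are disjoint from $\mathcal U$. The assumption says that no decreasing sequence in $\mathcal U$ forces its pseudo-intersections into $\mathcal I$. A game turns this into its opposite, a uniform way of escaping $\mathcal I$.

The following lemma feeds an infinite set into a game piece by piece. In it, $e$ records finite sets already played, and $W_e$ is a new restriction imposed after $e$.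

**Lemma 11 (interleaving).** Let $\mathcal E$ be a set of finite sequences of finite subsets of $\omega$, closed under initial segments, with $\emptyset\in\mathcal E$. Let $W_e\subseteq\omega$ $(e\in\mathcal E)$ be such that for $e\in\mathcal E$ and finite $F$: if $F\subseteq\bigcap_{i\le|e|}W_{e\restriction i}$, then $e^\frown F\in\mathcal E$. If $A\subseteq^*W_e$ for all $e\in\mathcal E$, then, up to a finite set, $A=A_0\cup A_1$, where each $A_\ell$ equals $\bigcup_kF_k$ for some $(F_k)_k$ with $(F_0,\dots,F_{k-1})\in\mathcal E$ for all $k$.

*Proof.* The obstacle is that $F_k$ must lie inside restrictions that depend on $F_0,\dots,F_{k-1}$. We leave gaps long enough to absorb the finite errors, and the second sequence fills the gaps of the first.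

Let $\mathcal E_n$ be the set of $e\in\mathcal E$ with $|e|\le n$ and all entries $\subseteq n$. It is finite, so we can choose $g(n)>n$ with $A\setminus g(n)\subseteq W_e$ for all $e\in\mathcal E_n$. Let $n_0=0$ and $n_{k+1}=g(n_k)$; then $n_k\ge k$. For $\ell\in\{0,1\}$ let
$$F_k=A\cap[n_{2k+1+\ell},\,n_{2k+2+\ell}),\qquad e_k=(F_0,\dots,F_{k-1}).$$
We show $e_k\in\mathcal E$ by induction; $e_0=\emptyset\in\mathcal E$. Let $e_k\in\mathcal E$. For $i\le k$ the sequence $e_i$ is in $\mathcal E$, has length $\le k\le n_{2k+\ell}$, and has entries contained in $n_{2(k-1)+2+\ell}=n_{2k+\ell}$. So $e_i\in\mathcal E_{n_{2k+\ell}}$, and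
$$F_k\subseteq A\setminus n_{2k+1+\ell}=A\setminus g(n_{2k+\ell})\subseteq\bigcap_{i\le k}W_{e_i}.$$
Hence $e_{k+1}\in\mathcal E$. The intervals for $\ell=0$ are $[n_1,n_2),[n_3,n_4),\dots$ and those for $\ell=1$ are $[n_2,n_3),[n_4,n_5),\dots$, so the two unions cover $A\setminus n_1$. $\square$

**Proposition 12.** If some free ultrafilter $\mathcal U$ contains no null sequence, then $\mathcal I$ is contained in an $F_\sigma$ ideal.

*Proof.* **Step 1: the game.** Its purpose is to let one player build a set together with a certificate that it is in $\mathcal I$, while the other tries to leave that set. In round $n$, Certifier plays $(W_n,\varepsilon_n,y_n)\in\mathcal U\times2\times\omega$, and then Challenger plays a finite $F_n\subseteq W_0\cap\dots\cap W_n$. Certifier wins iff $((\varepsilon_i)_{i<n},(y_i)_{i<n})\in T$ for all $n$, and $\varepsilon_x=1$ for all $x\in\bigcup_nF_n$.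

If Certifier loses, this is visible at a finite stage: either some initial segment leaves $T$, or some $x$ in some $F_n$ has $\varepsilon_x=0$. So Certifier's winning set is closed and the game is determined. If Certifier wins a run, then $Y=\{x:\varepsilon_x=1\}\in\mathcal I$ by (1), and so $\bigcup_nF_n\subseteq Y$ is in $\mathcal I$.

**Step 2: Certifier has no winning strategy.** This step uses the hypothesis on $\mathcal U$. Suppose Certifier has one. Let $\mathcal E$ be the set of finite sequences $e$ of legal moves of Challenger against it, and let $W_e\in\mathcal U$ be the set played by Certifier right after $e$. By the rules, $e^\frown F\in\mathcal E$ iff $F$ is finite and $F\subseteq\bigcap_{i\le|e|}W_{e\restriction i}$. With $\mathcal E_n$ as in the proof of Lemma 11, put $U_n=\bigcap\{W_e:e\in\mathcal E_n\}$. As $\mathcal E_n$ is finite, contains $\emptyset$, and increases with $n$, $(U_n)$ is a decreasing sequence in $\mathcal U$.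

We claim that $(U_n)$ is null. Let $A\subseteq^*U_n$ for all $n$. As $\mathcal E=\bigcup_n\mathcal E_n$, we have $A\subseteq^*W_e$ for all $e\in\mathcal E$. By Lemma 11, $A$ is, up to a finite set, the union of two sets $A_0,A_1$, each of which is the union of Challenger's moves in a run against the winning strategy. Certifier wins these runs, so $A_0,A_1\in\mathcal I$ and $A\in\mathcal I$. Thus $\mathcal U$ contains a null sequence, a contradiction.

**Step 3: countably many closed sets from a strategy of Challenger.** By determinacy Challenger has a winning strategy $\sigma$. There are uncountably many positions, but only countably many finite sets, and this lets us thin out. For a position $p$ with Certifier to move, consistent with $\sigma$, and for $a\in2\times\omega$, let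
$$H_{p,a}=\{\sigma(p^\frown(W,a)):W\in\mathcal U\},$$
a set of finite sets. Let $Q$ be a countable set of such positions with $\emptyset\in Q$ such that for all $p\in Q$, $a\in2\times\omega$ and $F\in H_{p,a}$, the set $Q$ contains $p^\frown(W,a)^\frown F$ for some $W$ with $\sigma(p^\frown(W,a))=F$. Such a $Q$ exists: close off $\{\emptyset\}$ in $\omega$ steps, choosing one $W$ for each of the countably many triples $(p,a,F)$. Let
$$C_{p,a}=\{A\subseteq\omega:\text{no }F\in H_{p,a}\text{ satisfies }F\subseteq A\}.$$
This set is closed, because $F\subseteq A$ is a clopen condition on $A$ for each finite $F$.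

**Step 4: these closed sets miss $\mathcal U$ and cover $\mathcal I$.** If $W\in\mathcal U$, then $\sigma(p^\frown(W,a))$ is a member of $H_{p,a}$ contained in $W$, so $W\notin C_{p,a}$. Hence $C_{p,a}\cap\mathcal U=\emptyset$. Next, suppose $A\in\mathcal I$ is in no $C_{p,a}$ with $p\in Q$, $a\in2\times\omega$. Fix $y$ with $(A,y)\in[T]$ and let $a_n=(1_A(n),y_n)$. Starting with $p_0=\emptyset$, if $p_n\in Q$ is given, then $A\notin C_{p_n,a_n}$ provides $F_n\in H_{p_n,a_n}$ with $F_n\subseteq A$, and $Q$ contains a position $p_{n+1}=p_n{}^\frown(W_n,a_n)^\frown F_n$ consistent with $\sigma$. In the resulting run the tree condition holds since $(A,y)\in[T]$, and $\varepsilon_x=1_A(x)=1$ for $x\in\bigcup_nF_n\subseteq A$. So Certifier wins a run consistent with $\sigma$, a contradiction.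

**Step 5: the ideal.** We generate an ideal and compute its complexity. Let $\mathcal J$ be the family of all $A$ with $A\subseteq A_1\cup\dots\cup A_l\cup n$ for some $l,n\in\omega$ and $A_j\in\bigcup_{p\in Q,a}C_{p,a}$. It is closed under subsets and finite unions, and contains all finite sets and $\mathcal I$. No $A_j$ is in $\mathcal U$ and $n\notin\mathcal U$, so $A_1\cup\dots\cup A_l\cup n\notin\mathcal U$. Hence $\mathcal J\cap\mathcal U=\emptyset$, and $\mathcal J$ is proper. For fixed $n$ and $(p_1,a_1),\dots,(p_l,a_l)$, the set of $(A,A_1,\dots,A_l)$ with $A\subseteq A_1\cup\dots\cup A_l\cup n$ and $A_j\in C_{p_j,a_j}$ is compact, so its projection to the first coordinate is compact. $\mathcal J$ is the union of these countably many projections, so it is $F_\sigma$. $\square$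

## 5. Covering with prescribed indices, and where it breaks

Now suppose that every free ultrafilter contains a null sequence. A sensible plan is to imitate Proposition 2 by compactness. Fix $m$. The sets $U_m$ with $\bar U\in\mathcal N$ meet every free ultrafilter, so finitely many of them have cofinite union. (Otherwise the complements $\omega\setminus U_m$ have only infinite finite intersections and extend to a free ultrafilter that contains no $U_m$.) So there are finite $\mathcal L_m\subseteq\mathcal N$ with $\bigcup_{\bar U\in\mathcal L_m}U_m$ cofinite. Let $(E_i)$ enumerate the countably many sets $U_m$ with $m\in\omega$, $\bar U\in\mathcal L_m$, and let $A$ be infinite and decided. For each $m$ the sets $U_m$, $\bar U\in\mathcal L_m$, cannot all meet $A$ in a finite set, so there is $\bar U^m\in\mathcal L_m$ with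
$$A\subseteq^*U^m_m .\tag{2}$$

This is as far as the argument goes. If one and the same null sequence served as $\bar U^m$ for infinitely many $m$, we could conclude $A\in\mathcal I$. But the $\bar U^m$ may all be different, and then (2) gives one term of each of infinitely many unrelated null sequences. Nullness says nothing about such an $A$. For conv, with $\mathcal L_m$ consisting of sequences of intervals around points, (2) happens to suffice, since $A$ is then almost contained in intervals of length tending to $0$. But for the ideal of Theorem 10, which by Theorem 8 has a null sequence in every free ultrafilter, all steps through (2) are valid and the conclusion $A\in\mathcal I$ must fail for some decided $A$, whatever the choice of the $\mathcal L_m$, since otherwise Lemma 1 would give $\mathcal I\ge_K\mathrm{conv}$.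

What is missing is a rule that chooses the indices so that membership in one term of each of infinitely many different null sequences still forces membership in $\mathcal I$. We ask whether such a rule exists by making it a strategy in a game.

## 6. The game on null sequences, and the case in which the rule exists

In round $i$ of the game $\mathfrak G$:

- Challenger plays $\bar U^i\in\mathcal N$;
- Certifier plays $(n_i,\varepsilon_i,y_i)\in\omega\times2\times\omega$ with $y_i\le n_i$;
- Challenger plays a finite $F_i\subseteq\bigcap_{j\le i}U^j_{n_j}$.

Certifier wins iff $((\varepsilon_j)_{j<i},(y_j)_{j<i})\in T$ for all $i$, and $\varepsilon_x=1$ for all $x\in\bigcup_iF_i$.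

Grouping Challenger's moves $F_i$ and $\bar U^{i+1}$ into one makes the moves alternate. As before, a loss of Certifier is visible at a finite stage, so Certifier's winning set is closed and $\mathfrak G$ is determined. If Certifier wins a run, then $\bigcup_iF_i\in\mathcal I$. The index $n_i$ is chosen after seeing the null sequence $\bar U^i$ and the whole past. The rule $y_i\le n_i$ plays no role in this section; it is there for the next one, where it makes the certificates finite in number.

**Proposition 13.** If every free ultrafilter contains a null sequence and Certifier has a winning strategy in $\mathfrak G$, then $\mathcal I\ge_K\mathrm{conv}$.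

*Proof.* Let $\alpha$ be a winning strategy for Certifier. A position $p$ is a finite sequence of complete rounds consistent with $\alpha$. For a position $p$ and $\bar U\in\mathcal N$ let $n(p,\bar U)$ be the first coordinate of Certifier's answer $\alpha(p,\bar U)$, and write $G(p,\bar U)=U_{n(p,\bar U)}$.

**Step 1: compactness at each position.** This replaces the covering of Section 5, with $\alpha$ choosing the indices. Let $p$ be a position. We find a finite $\mathcal L_p\subseteq\mathcal N$ such that $\bigcup_{\bar U\in\mathcal L_p}G(p,\bar U)$ is cofinite. Otherwise every finite intersection of sets $\omega\setminus G(p,\bar U)$, $\bar U\in\mathcal N$, is infinite, so these sets extend to a free ultrafilter $\mathcal U$, which contains no $G(p,\bar U)$. But $\mathcal U$ contains some null sequence $\bar U$, and hence its term $G(p,\bar U)$, a contradiction.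

**Step 2: a countable family of sets.** We keep only positions in which Challenger used the $\mathcal L_p$. Let $Q$ be the least set of positions containing $\emptyset$ such that if $p\in Q$, $\bar U\in\mathcal L_p$, and $F$ is a legal finite set after $p^\frown(\bar U,\alpha(p,\bar U))$, then $p^\frown(\bar U,\alpha(p,\bar U),F)\in Q$. Each $p$ has countably many such extensions, so $Q$ is countable. Let $(E_i)$ enumerate, with repetitions, the sets $G(p,\bar U)$ with $p\in Q$, $\bar U\in\mathcal L_p$. By Lemma 1 it suffices to show that every infinite decided $A$ is in $\mathcal I$. Fix such an $A$.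

**Step 3: $A$ selects one null sequence at each position.** Let $p\in Q$. The finitely many sets $G(p,\bar U)$, $\bar U\in\mathcal L_p$, have cofinite union and $A$ is infinite, so one of them meets $A$ in an infinite set. As $A$ is decided, we can fix $\bar U^p\in\mathcal L_p$ with $A\subseteq^*G(p,\bar U^p)$.

**Step 4: feed $A$ into runs of the game.** Here the different null sequences are combined. Define $\mathcal E$, $p_e\in Q$ and $W_e$ recursively. Let $\emptyset\in\mathcal E$ and $p_\emptyset=\emptyset$. For $e\in\mathcal E$ let $W_e=G(p_e,\bar U^{p_e})$. Let $e^\frown F\in\mathcal E$ iff $F$ is finite and $F\subseteq\bigcap_{i\le|e|}W_{e\restriction i}$, and then let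
$$p_{e^\frown F}=p_e{}^\frown(\bar U^{p_e},\alpha(p_e,\bar U^{p_e}),F).$$
The sets $W_{e\restriction i}$, $i\le|e|$, are exactly the terms $U^j_{n_j}$ selected so far, so $F$ is legal and $p_{e^\frown F}\in Q$. By Step 3, $A\subseteq^*W_e$ for all $e\in\mathcal E$. Lemma 11 applies: up to a finite set $A=A_0\cup A_1$, where each $A_\ell$ is the union of Challenger's finite sets in a run consistent with $\alpha$. Certifier wins these runs, so $A_0,A_1\in\mathcal I$ and $A\in\mathcal I$. $\square$

## 7. When Challenger wins: well-founded trees and a copy of Fin × Fin

A winning strategy for Challenger produces finite sets that depend on Certifier's moves. If we forget the $\varepsilon_i$ and $y_i$, they are indexed by sequences of integers $n_i$, that is, by the nodes of trees on $\omega$. We shall see that well-founded trees give unions in $\mathcal I$ (unless alternative (ii) holds) and ill-founded trees give unions outside $\mathcal I$. That is too much information for an analytic set to encode. Forgetting the $\varepsilon_i$ and $y_i$ requires joining finitely many null sequences.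

**Lemma 14.** If $\bar U^d$ ($d\in\Lambda$, $\Lambda$ finite and nonempty) are null, then so is $(\bigcup_{d\in\Lambda}U^d_n)_n$.

*Proof.* The sequence is decreasing. Let $A\subseteq^*\bigcup_dU^d_n$ for all $n$. For $x\in A$ and $d\in\Lambda$ let $n_d(x)=\sup\{n+1:x\in U^d_n\}\in\omega+1$, with $\sup\emptyset=0$. Since $\bar U^d$ is decreasing, $x\in U^d_n$ iff $n<n_d(x)$. Put $x$ into $A_d$ for one $d$ that maximizes $n_d(x)$. If $x\in A_d$ and $x\in U^{d'}_n$ for some $d'$, then $n<n_{d'}(x)\le n_d(x)$, so $x\in U^d_n$. Thus $A_d\setminus U^d_n\subseteq A\setminus\bigcup_{d'}U^{d'}_n$ is finite for every $n$, and $A_d\in\mathcal I$ by nullness. So $A=\bigcup_dA_d\in\mathcal I$. $\square$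

A tree on $\omega$ is a set $V\subseteq\omega^{<\omega}$ closed under initial segments; it is well-founded if it has no infinite branch. The trees form a closed subset of $2^{\omega^{<\omega}}$. We use that the set WF of well-founded trees is not analytic (Kechris, *Classical Descriptive Set Theory*, §27, §32).

**Proposition 15.** If Challenger has a winning strategy in $\mathfrak G$, then alternative (ii) of Theorem 6 holds.

*Proof.* Let $\beta$ be a winning strategy for Challenger, and suppose that (ii) fails.

**Step 1: index the strategy by $\omega^{<\omega}$.** We want to forget everything in Certifier's moves except the $n_i$. Let $\Lambda$ be the set of finite sequences $c=((n_i,\varepsilon_i,y_i))_{i<k}$ with $y_i\le n_i$, and for $v\in\omega^{<\omega}$ let $\Lambda_v$ be the set of $c\in\Lambda$ whose sequence of first coordinates is $v$. Since there are $2(v(i)+1)$ choices for $(\varepsilon_i,y_i)$, the set $\Lambda_v$ is finite, and it is nonempty. For $c\in\Lambda$ let $\bar U^c$ be the null sequence that $\beta$ plays after Certifier has played $c$; for $c\ne\emptyset$ let $F_c$ be the finite set that $\beta$ plays right after Certifier's last move in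 $c$. By the rules, $F_c\subseteq\bigcap_{j<|c|}U^{c\restriction j}_{n_j}$. Put
$$F_v=\bigcup_{c\in\Lambda_v}F_c\ \ (v\ne\emptyset),\qquad F_\emptyset=\emptyset,\qquad U^s_n=\bigcup_{d\in\Lambda_s}U^d_n\ \ (s\in\omega^{<\omega}).$$
Each $F_v$ is finite, and each $(U^s_n)_n$ is null by Lemma 14. If $v\supseteq s^\frown n$ and $c\in\Lambda_v$, then $c\restriction|s|\in\Lambda_s$, and the $n_{|s|}$ of $c$ is $n$, so $F_c\subseteq U^{c\restriction|s|}_n\subseteq U^s_n$. Hence
$$F_v\subseteq U^s_n\quad\text{whenever }v\supseteq s^\frown n.\tag{3}$$

**Step 2: a Borel map from trees to subsets of $\omega$.** Certifier may need to raise the $n_i$ to satisfy $y_i\le n_i$, so we close trees upward. For a tree $V\subseteq\omega^{<\omega}$ let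
$$V^\uparrow=\{v:\exists u\in V\ (|u|=|v|\text{ and }u(i)\le v(i)\text{ for all }i<|u|)\},\qquad X_V=\bigcup_{v\in V^\uparrow}F_v.$$
$V^\uparrow$ is a tree containing $V$. For each $x\in\omega$ the condition $x\in X_V$ says that some $u\in V$ lies below some $v$ of the same length with $x\in F_v$; this is open in $V$. So $V\mapsto X_V$ is Borel.

**Step 3: if $V$ is ill-founded, then $X_V\notin\mathcal I$.** Here we use that $\beta$ wins. Let $r$ be a branch of $V$ and suppose $X_V\in\mathcal I$, certified by $y$: $(X_V,y)\in[T]$. Let $r'(i)=\max(r(i),y_i)$. Then $r'\restriction k\in V^\uparrow$ for all $k$. Let Certifier play $(r'(i),1_{X_V}(i),y_i)$ in round $i$ against $\beta$; this is legal as $y_i\le r'(i)$. All finite sets played by $\beta$ are of the form $F_c$ with $c\in\Lambda_{r'\restriction k}$, $k\ge1$, so they are contained in $F_{r'\restriction k}\subseteq X_V$. Thus $\varepsilon_x=1_{X_V}(x)=1$ for every $x$ in them, the tree condition holds, and Certifier wins against $\beta$. This is a contradiction.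

**Step 4: if $V$ is well-founded, so is $V^\uparrow$.** This prepares an induction. If $r$ is a branch of $V^\uparrow$, then $\{u\in V:u(i)\le r(i)\ \forall i<|u|\}$ is a finitely branching tree with elements of every length. By König's lemma it has a branch, which is a branch of $V$.

**Step 5: if $V$ is well-founded, then $X_V\in\mathcal I$.** Here we use nullness and the failure of (ii). If $V=\emptyset$, then $X_V=\emptyset\in\mathcal I$. Otherwise let $S=V^\uparrow$, which contains $\emptyset$ and is well-founded by Step 4. For $s\in S$ let $Z_s=\bigcup\{F_v:v\in S,\ v\supseteq s\}$. We show $Z_s\in\mathcal I$ by well-founded induction, assuming $Z_{s^\frown n}\in\mathcal I$ whenever $s^\frown n\in S$. Let $Y_n=Z_{s^\frown n}$ if $s^\frown n\in S$, and $Y_n=\emptyset$ otherwise. Then $Y_n\in\mathcal I$, and $Y_n\subseteq U^s_n$ by (3). Since $Z_s=F_s\cup X$ with $X=\bigcup_nY_n$ and $F_s$ is finite, it suffices to show $X\in\mathcal I$.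

Suppose $X\notin\mathcal I$, and let $h(x)=\min\{n:x\in Y_n\}$ for $x\in X$. Then $h^{-1}(n)\subseteq Y_n\in\mathcal I$. Let $A\subseteq X$ be such that all $A\cap h^{-1}(n)$ are finite. If $x\in A$ and $h(x)\ge n$, then $x\in Y_{h(x)}\subseteq U^s_{h(x)}\subseteq U^s_n$. So $A\setminus U^s_n\subseteq\{x\in A:h(x)<n\}$ is finite for each $n$, and $A\in\mathcal I$ because $(U^s_n)_n$ is null. By Lemma 3, $\mathcal I\restriction X\ge_K\mathrm{Fin}\times\mathrm{Fin}$, contradicting the failure of (ii). So $Z_s\in\mathcal I$. For $s=\emptyset$ we get $X_V=Z_\emptyset\in\mathcal I$.

**Step 6: conclusion.** By Steps 3 and 5, a tree $V$ is well-founded iff $X_V\in\mathcal I$. So WF is the preimage of the analytic set $\mathcal I$ under a Borel map, hence analytic, which is false. $\square$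

## 8. Proofs of Theorems 6 and 8 and of Corollaries 7 and 9

**Proof of Theorem 6 and Corollary 7.** Suppose (ii) and (iii) fail. By Proposition 12 every free ultrafilter contains a null sequence. By Proposition 15 Challenger has no winning strategy in $\mathfrak G$, so by determinacy Certifier has one. By Proposition 13, (i) holds. The parenthetical claim in (ii) follows from $\mathrm{Fin}\times\mathrm{Fin}\ge_K\mathrm{conv}$ (Section 1) by transitivity. Corollary 7 follows at once, with $X=\omega$ in case (i). $\square$

**Proof of Theorem 8.** If some free ultrafilter contains no $\mathcal I$-null sequence, apply Proposition 12. Conversely, let $\mathcal I\subseteq\mathcal J$ with $\mathcal J$ an $F_\sigma$ ideal, and let $\mathcal U$ be an ultrafilter extending the dual filter of $\mathcal J$. It is free and disjoint from $\mathcal J$. If $(U_n)$ is decreasing in $\mathcal U$, Lemma 4 gives $A\notin\mathcal J$, hence $A\notin\mathcal I$, with $A\subseteq^*U_n$ for all $n$. So $(U_n)$ is not $\mathcal I$-null. $\square$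

**Proof of Corollary 9.** At least one alternative holds by Theorem 6. If both held, with $\mathcal I\subseteq\mathcal J$ and $\mathcal J$ an $F_\sigma$ ideal, then $\mathcal I\ge_K\mathrm{conv}$ would give $\mathcal J\ge_K\mathrm{conv}$, contradicting Proposition 5. $\square$

## 9. A Borel ideal with (ii) only: finitely many cluster pairs

We now prove Theorem 10. The idea is to define smallness by convergence of two quantities, where the second quantity is a function $v_x$ that depends on the limit $x$ of the first. A single map into $[0,1]$ cannot follow the uncountably many functions $v_x$.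

**The ideal.** For $m\ge1$ let $\Phi_m$ be the finite set of pairs $\tau=(u,\phi)$ with $u\in2^m$ and $\phi:2^m\to m$; call $m=|u|$ the level of $\tau$. Let $\Phi=\bigcup_m\Phi_m$, a countable set. For $x\in2^\omega$ and $\tau=(u,\phi)\in\Phi_m$ put $v_x(\tau)=\phi(x\restriction m)\in\omega\subseteq\omega+1$, where $\omega+1$ is compact in its usual topology. For $y\in\omega+1$ let $N_n(y)=\{y\}$ if $y<\omega$, and $N_n(\omega)=[n,\omega]$. For $(x,y)\in2^\omega\times(\omega+1)$ let
$$B_n(x,y)=\{(u,\phi)\in\Phi:|u|\ge n,\ u\restriction n=x\restriction n,\ v_x(u,\phi)\in N_n(y)\}.$$
This is decreasing in $n$. Call $(x,y)$ a cluster pair of $X\subseteq\Phi$ if $X\cap B_n(x,y)\ne\emptyset$ for all $n$. Then all these intersections are infinite: elements of $B_k(x,y)$ have level $\ge k$, so if $X\cap B_n(x,y)$ were finite, $X\cap B_k(x,y)$ would be empty for large $k$. Let $\mathcal I$ be the family of all $X\subseteq\Phi$ with finitely many cluster pairs.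

For example, fix $x$. If $\phi_m$ is constantly $0$, then $\{(x\restriction m,\phi_m):m\ge1\}$ has the single cluster pair $(x,0)$ and is in $\mathcal I$. If $\phi_{m,i}$ is constantly $i$, then $\{(x\restriction m,\phi_{m,i}):i<m\}$ (over all $m\ge1$) has every $(x,i)$, $i\in\omega$, as a cluster pair and is not in $\mathcal I$.

**Step 1: two facts about cluster pairs.** They will be used in every later step.

*Fact (a).* Every infinite $A\subseteq\Phi$ contains an infinite $A'$ such that, for some $(x,y)$, $A'\subseteq^*B_n(x,y)$ for all $n$. Indeed, levels are finite, so $A$ contains a sequence $\tau_j=(u_j,\phi_j)$ with strictly increasing levels. Pass to a subsequence so that $u_j{}^\frown0^\infty$ converges to some $x\in2^\omega$, and then to another so that $v_x(\tau_j)$ converges to some $y\in\omega+1$. As $N_n(y)$ is a neighborhood of $y$, $A'=\{\tau_j\}$ is as required.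

*Fact (b).* If $B_n(x,y)\cap B_n(x',y')\ne\emptyset$ for all $n$, then $(x,y)=(x',y')$. Indeed, $x\restriction n=x'\restriction n$ for all $n$, so $x=x'$ and $v_x=v_{x'}$. Then $N_n(y)\cap N_n(y')\ne\emptyset$ for all $n$, which forces $y=y'$.

**Step 2: $\mathcal I$ is an ideal.** It is closed under subsets, and finite sets have no cluster pairs. If $(x,y)$ is a cluster pair of $X\cup X'$, then one of $X,X'$ meets $B_n(x,y)$ for infinitely many $n$, hence for all $n$. So the cluster pairs of $X\cup X'$ are those of $X$ together with those of $X'$, and $\mathcal I$ is closed under finite unions. Finally $\Phi\notin\mathcal I$: for $x\in2^\omega$, $i\in\omega$ and any $n$, take $m\ge\max(n,i+1)$ and $\phi$ with $\phi(x\restriction m)=i$; then $(x\restriction m,\phi)\in B_n(x,i)$. So every $(x,i)$ is a cluster pair of $\Phi$.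

**Step 3: $\mathcal I$ is Borel.** We describe "exactly $p$ cluster pairs" by an injective projection. For fixed $\tau$, $n$ and $y$, the condition $\tau\in B_n(x,y)$ depends on finitely many digits of $x$. So for fixed $y$, "$(x,y)$ is a cluster pair of $X$" is a $G_\delta$ condition on $(X,x)$; as there are countably many $y$, the relation is Borel in $(X,x,y)$. For $p\in\omega$ let $R_p$ be the set of all $(X,(x_i,y_i)_{i<p})$ such that the pairs are strictly increasing lexicographically, each is a cluster pair of $X$, and $X\setminus\bigcup_{i<p}B_n(x_i,y_i)$ is finite for all $n$. The last condition is Borel too: for every $n$ there is $k$ such that every $\tau\in X$ of level $>k$ is in some $B_n(x_i,y_i)$. So $R_p$ is Borel.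

Suppose $X$ has exactly $p$ cluster pairs, and list them increasingly as $(x_i,y_i)_{i<p}$. If $X\setminus\bigcup_iB_n(x_i,y_i)$ were infinite for some $n$, Fact (a) would give an infinite subset $A'$ of it and $(x,y)$ with $A'\subseteq^*B_k(x,y)$ for all $k$. Then $(x,y)$ is a cluster pair of $X$, so it is some $(x_i,y_i)$, and $A'\subseteq^*B_n(x_i,y_i)$. But $A'$ is infinite and disjoint from that set, which is absurd. So $(X,(x_i,y_i)_{i<p})\in R_p$.

Conversely, let $(X,(x_i,y_i)_{i<p})\in R_p$ and let $(x,y)$ be a cluster pair of $X$. Choose distinct $\tau_n\in X\cap B_n(x,y)$ and let $A=\{\tau_n:n\in\omega\}$; then $A\subseteq^*B_n(x,y)$ for all $n$. For each $n$ we have $A\subseteq^*\bigcup_iB_n(x_i,y_i)$, so $A\cap B_n(x_i,y_i)$ is infinite for some $i$. One $i$ works for infinitely many $n$, hence for all $n$. Then $B_n(x,y)\cap B_n(x_i,y_i)\ne\emptyset$ for all $n$, and $(x,y)=(x_i,y_i)$ by Fact (b).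

So the projection of $R_p$ to the $X$-coordinate has image $\{X:X\text{ has exactly }p\text{ cluster pairs}\}$, and it is injective because the increasing list is determined by $X$. By Lusin–Souslin (injective Borel images of Borel sets are Borel; Kechris 15.1) the image is Borel. $\mathcal I$ is the union of these sets over $p\in\omega$.

**Step 4: $\mathcal I$ is contained in no $F_\sigma$ ideal.** We find a null sequence in any relevant ultrafilter. Suppose $\mathcal I\subseteq\mathcal J$ with $\mathcal J$ an $F_\sigma$ ideal, and let $\mathcal U$ be a free ultrafilter on $\Phi$ disjoint from $\mathcal J$. Let $x$ be the $\mathcal U$-limit of $(u,\phi)\mapsto u^\frown0^\infty$ in $2^\omega$, and then let $y=\mathcal U\text{-}\lim v_x$ in $\omega+1$. Almost all $\tau$ have level $\ge n$, so $B_n(x,y)\in\mathcal U$ for all $n$. By Lemma 4 there is $A\notin\mathcal J$ with $A\subseteq^*B_n(x,y)$ for all $n$. If $(x',y')$ is a cluster pair of $A$, then $A\cap B_n(x',y')$ is infinite and so meets $B_n(x,y)$, for every $n$; by Fact (b), $(x',y')=(x,y)$. Thus $A$ has at most one cluster pair, and $A\in\mathcal I\subseteq\mathcal J$, a contradiction.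

**Step 5: for one $u$, few points are bad.** We start the proof that a given $f:\Phi\to\mathbb Q\cap[0,1]$ does not witness $\mathcal I\ge_K\mathrm{conv}$. The aim is to find a set on which $f$ converges while $v_x$ takes all values. For $m\ge1$ let $k=k(m)=\lfloor m/4\rfloor$ and partition $[0,1]$ into $2^k$ intervals of length $2^{-k}$, called cells. For $u\in2^m$ call $\xi\in2^m$ bad for $u$ if for every cell $c$ there is $i<m$ such that no $\phi$ satisfies both $\phi(\xi)=i$ and $f(u,\phi)\in c$.

Fewer than $2^k$ points $\xi$ are bad for $u$. Otherwise choose distinct bad points $\xi_c$, one for each cell $c$, with values $i_c$ witnessing badness for the cell $c$, and choose $\phi:2^m\to m$ with $\phi(\xi_c)=i_c$ for all $c$. Now $f(u,\phi)$ lies in some cell $c$, while $\phi(\xi_c)=i_c$. This contradicts the choice of $i_c$.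

**Step 6: choose $x$.** We want $x\restriction m$ not bad for a $u$ close to $x$, for almost all $m$. For $w\in2^k$ let $u_w=w^\frown0^{m-k}\in2^m$. The set of $x\in2^\omega$ such that $x\restriction m$ is bad for $u_{x\restriction k}$ has measure at most
$$2^k\cdot2^k\cdot2^{-m}\le2^{-m/2},$$
since there are $2^k$ choices of $w$, fewer than $2^k$ bad points for each $u_w$, and each point fixes $m$ digits. As $\sum_{m\ge m_0}2^{-m/2}<1$ for large $m_0$, there is $x$ such that for all $m\ge m_0$, $x\restriction m$ is not bad for $u_m:=(x\restriction k(m))^\frown0^{m-k(m)}$. So for each $m\ge m_0$ there are a cell $c_m$ and functions $\phi_{m,i}$ $(i<m)$ with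
$$\phi_{m,i}(x\restriction m)=i\quad\text{and}\quad f(u_m,\phi_{m,i})\in c_m.$$

**Step 7: a positive set on which $f$ converges.** The lengths of the cells $c_m$ tend to $0$, so we can choose an infinite $M\subseteq[m_0,\infty)$ along which the $c_m$ converge to a point $z\in[0,1]$. Let $Z=\{(u_m,\phi_{m,i}):m\in M,\ i<m\}$. For $i,n\in\omega$ take $m\in M$ with $k(m)\ge n$ and $m>i$. Then $u_m\restriction n=x\restriction n$ and $v_x(u_m,\phi_{m,i})=i$, so $(u_m,\phi_{m,i})\in B_n(x,i)$. Thus $(x,i)$ is a cluster pair of $Z$ for every $i\in\omega$, and $Z\notin\mathcal I$. On the other hand $Z$ has finitely many elements of each level, so for every $\epsilon>0$ all but finitely many $\tau\in Z$ satisfy $|f(\tau)-z|<\epsilon$. Enumerating $Z$, we see that $C=f[Z]$ is the range of a sequence converging to $z$, so $C\in\mathrm{conv}$. But $f^{-1}[C]\supseteq Z$ is not in $\mathcal I$. Hence no $f$ witnesses $\mathcal I\ge_K\mathrm{conv}$, and Theorem 10 is proved. $\square$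

By Theorem 6, this ideal has a positive set $X$ with $\mathcal I\restriction X\ge_K\mathrm{Fin}\times\mathrm{Fin}$. One can see such an $X$ directly. Fix $x$ and let $X=\{(x\restriction m,\phi_{m,i}):m\ge1,\ i<m\}$ with $\phi_{m,i}$ constantly $i$, and let $h(x\restriction m,\phi_{m,i})=i$. Each fiber has at most the cluster pair $(x,i)$, and a subset of $X$ with finite fibers has at most the cluster pair $(x,\omega)$. So Lemma 3 applies.

## 10. A P-point under CH: definability cannot be dropped

Analyticity of $\mathcal I$ entered through the tree $T$, which made the games closed for Certifier, and through WF. Some such hypothesis is needed. A P-point is a free ultrafilter $\mathcal U$ such that for every decreasing sequence $(U_n)$ in $\mathcal U$ there is $A\in\mathcal U$ with $A\subseteq^*U_n$ for all $n$. Under CH there are P-points (W. Rudin 1956). Let $\mathcal U$ be one and let $\mathcal I=\{\omega\setminus A:A\in\mathcal U\}$ be its dual ideal, so that $X$ is $\mathcal I$-positive iff $X\in\mathcal U$.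

$\mathcal I$ is contained in no $F_\sigma$ ideal: as $\mathcal I$ is maximal, it would have to be $F_\sigma$ itself, but maximal ideals containing all finite sets do not have the Baire property.

No restriction of $\mathcal I$ to a positive set is above conv. Let $X\in\mathcal U$ and $f:X\to\mathbb Q\cap[0,1]$. Let $z=\mathcal U\text{-}\lim f$ and $U_n=\{x\in X:|f(x)-z|<\frac1{n+1}\}\in\mathcal U$. Take $A\in\mathcal U$ with $A\subseteq X$ and $A\subseteq^*U_n$ for all $n$. Then $f$ converges to $z$ along $A$, so $f[A]\in\mathrm{conv}$, while $f^{-1}[f[A]]\supseteq A$ is positive. Hence $\mathcal I\restriction X\not\ge_K\mathrm{conv}$.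

So under CH all three alternatives of Theorem 6 fail for this ideal. The argument breaks at Proposition 12: $\mathcal U$ contains no $\mathcal I$-null sequence, because every decreasing sequence in $\mathcal U$ has a pseudo-intersection $A\in\mathcal U$, and $A\notin\mathcal I$.
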